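# A discontinuous transition for the contact process in an i.i.d. environment

## 1. The guess that i.i.d. death rates give a continuous transition

Let $\delta=(\delta(x))_{x\in\mathbb Z^d}$ be positive numbers. In the contact process with death rates $\delta$ and infection parameter $\lambda>0$, every site is $0$ (healthy) or $1$ (infected). A $1$ at $x$ becomes $0$ at rate $\delta(x)$, and a $0$ at $x$ becomes $1$ at rate $\lambda$ times the number of infected nearest neighbors. The process *survives* if, started from one infected site, it has with positive probability infected sites at all times; since all rates are positive, this does not depend on the site. Let $\lambda_c(\delta)$ be the infimum of the $\lambda$ for which it survives. The transition is *discontinuous* if $0<\lambda_c(\delta)<\infty$ and the process survives at $\lambda=\lambda_c(\delta)$.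

Two facts are known. For constant $\delta$ the process does not survive at its critical point. For suitable deterministic inhomogeneous $\delta$ it may survive there. The question, posed in the paper "On the critical behavior of the contact process in deterministic inhomogeneous environments", concerns the case where the $\delta(x)$ are i.i.d. positive random variables. By ergodicity $\lambda_c(\delta)$ is then almost surely a constant, and survival at $\lambda_c(\delta)$ has probability $0$ or $1$ over the environment. Can it have probability $1$ with $0<\lambda_c<\infty$?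

The first guess is no. In an i.i.d. environment nothing is placed by hand, large regions look alike, and one expects the homogeneous behavior. Let us test this on the simplest laws.

If $\delta$ is constant, the first fact confirms the guess.

Suppose next that $\delta(x)=1$ with probability $1-p$ and $\delta(x)=\infty$ with probability $p$. (This is not an admissible law, but a limiting case.) Infinite sites can never be infected, so the infection lives in a finite interval when $d=1$. A finite Markov chain in which extinction can be reached from every state dies out almost surely. So $\lambda_c=\infty$, and there is no transition at all.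

Finally let $1\le\delta(x)\le D$ in $d=1$. Each infected site infects at total rate at most $2\lambda$ and dies at rate at least $1$, so $E|\xi_t|\le e^{(2\lambda-1)t}$ from one site, and the process dies out for $\lambda<1/2$. It dominates the process with constant rate $D$, whose critical value is finite (from Lemma 9 below, by scaling time). Hence $1/2\le\lambda_c<\infty$, but nothing is said about the critical point itself.

The guess survives these tests, and it is wrong.

**Theorem 1.** There is a law of i.i.d. death rates on $\mathbb Z$ with $1\le\delta(x)<\infty$ such that a.s. $0<\lambda_c(\delta)<\infty$ and the contact process survives at $\lambda=\lambda_c(\delta)$.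

**Theorem 2.** For all $\lambda^*\in(0,\infty)$ and $\varepsilon>0$ there is such a law on $\mathbb Z$, now with $\inf\delta>0$ instead of $\delta\ge1$, with $E\log^+\delta(0)<\infty$, $\lambda_c=\lambda^*$ a.s., and annealed survival probability at $\lambda=\lambda_c$ from one site $\ge1-\varepsilon$.

Here *annealed* means averaged over environment and process. Dimensions $d\ge2$ are not treated; the question asks only for some $d$.

## 2. One barrier family, many barrier families, and $\sum\theta$ against $\sum\theta^2$

This section is heuristic. The numbered results quoted in it are proved later and do not rely on it.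

Start with $\delta\equiv1$ and $\lambda$ large. An interval of $\ell$ sites, fully infected and isolated, survives for a time of about $e^{A\ell}$, with some exponent $A=A(\lambda)$. For $\ell=2$ we can compute: if $T$ is the mean extinction time from two infected sites and $T_1$ the one from a single infected site, then $T=\frac12+T_1$ and $T_1=\frac1{1+\lambda}+\frac{\lambda}{1+\lambda}T$, so $T=(\lambda+3)/2$, which is large with $\lambda$.

Now add *barriers*: each site independently, with a small probability $p$, gets the death rate $e^w$, where $w=b/p$. For instance, $b=1$ and $p=1/100$ gives a barrier every $100$ sites on average, each with death rate $e^{100}$. An infected barrier passes the infection to its right neighbor before dying with probability $\lambda/(\lambda+e^w)\approx\lambda e^{-w}$. A gap of length $\ell$ makes about $e^{A\ell}$ attempts, so it gets through when $A\ell>w$, that is, when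
$$\ell>\frac wA=\frac\theta p,\qquad \theta:=\frac bA .$$
Gaps have lengths $X/p$ with $X$ roughly $\mathrm{Exp}(1)$. A gap together with its barrier should contribute $(AX-b)^+/p$ to the new exponent, which gives a new exponent of $E(AX-b)^+=Ae^{-b/A}$. Proposition 12 proves this as an upper bound for $p\to0$; Proposition 11 gives the lower bound $A-50b$. If $b\ge2A$, the typical gap cannot pass its barriers, and the process dies out (Proposition 13).

A sensible first attempt uses a single family of barriers to kill the process at a parameter $\gamma^-$ while keeping it almost intact at $\gamma^+$. To kill by Proposition 13 we take $b\ge2A(\gamma^-)$. To keep the loss small at $\gamma^+$ we need $b\le\theta A(\gamma^+)$ with $\theta$ small. Hence $A(\gamma^+)\ge(2/\theta)A(\gamma^-)$. But $A$ is continuous (Lemma 10), so $\gamma^+$ stays at a definite distance from $\gamma^-$. One family leaves a window, not a point.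

To shrink the window repeatedly, we first lower $A(\gamma^-)$ by a large factor with many weak families, each with a small ratio $\theta=b/A(\gamma^-)$, and only then kill at $\gamma^-$. A family with ratio $\theta$ leaves at least $(1-50\theta)A$ of the exponent. So driving $A$ to $0$ requires $\sum\theta=\infty$. What does each family cost in survival probability? The infection, started at $0$, may be trapped if a barrier lies within distance $O(\theta/p)$ of $0$. This has probability of order $\theta$: for instance, the nearest barrier on at least one of the two sides is within $\theta/p$ with probability tending to $1-e^{-2\theta}$. Summing these losses gives $\sum\theta=\infty$. This is exactly where the naive count stops working.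

The remedy: one long side is enough. If the gap around $0$ is long in at least one direction, it lives long enough to cross the barriers at both of its ends. A trap needs barriers within $O(\theta/p)$ on *both* sides, which has probability $O(\theta^2)$. And $\sum\theta=\infty$ is compatible with $\sum\theta^2$ being as small as we like: $\frac4\theta\log R$ steps of ratio $\theta$ lower $A$ by a factor $R$ and cost $O(\theta\log R)$ in total.

## 3. Open paths, lifetimes, and crossings on the line

**Graphical representation.** Put death marks on each column $\{x\}\times\mathbb R$ at rate $\delta(x)$, and for each ordered pair of neighbors arrows $x\to y$ at rate $\lambda$; all Poisson processes are independent. Almost surely all marks have distinct times, and none sits at one of countably many prescribed times. An *open path* moves upward in time along columns without meeting a death mark, and along arrows in their direction; it may consist of one point or start with an arrow. The infection started at $(x,s)$ occupies at time $t$ the sites $y$ such that an open path leads from $(x,s)$ to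 $(y,t)$. An event is *increasing* if it is kept by adding arrows or removing deaths, and *decreasing* in the opposite case.

We use two textbook facts. Attractiveness: more initially infected sites, more arrows, fewer deaths, or a larger interval give more infected sites. Harris–FKG: for a fixed environment increasing events are positively associated, and so are decreasing events.

Throughout, a *law* $\mathsf E$ is an i.i.d. law of $\delta$ with values in some $[1,D]$, $D<\infty$. Let $I=[l_I,r_I]$ be a finite interval with $|I|$ sites, and $I_M=[0,M-1]$. The process on $I$ uses only the deaths at sites of $I$ and the arrows between sites of $I$.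

**Definition (lifetime and crossing cost).** For a fixed environment, $\tau_I$ is the extinction time on $I$ from full, and
$$q_I(s)=P(\tau_I\le s),\quad \Lambda_I(s)=-\log q_I(s),\quad T_I=E\tau_I,\quad t(I)=\log T_I ;$$
we write $\Lambda_m=\Lambda_{I_m}$. Let $h_I^{\to}(S)$ be the probability that the infection from $(l_I,0)$ moves inside $I$ to $r_I$ and then uses an arrow $r_I\to r_I+1$, by time $S$. Let $h_I^{\leftarrow}(S)$ be the mirror image, and $\chi_I(S)=-\log\min(h_I^\to(S),h_I^\leftarrow(S))$.

*Example.* For one site of rate $\delta$: $T_I=1/\delta$, $q_I(s)=1-e^{-\delta s}$, $h_I^\to(S)=\frac{\lambda}{\lambda+\delta}(1-e^{-(\lambda+\delta)S})$. For two sites with $\delta\equiv1$ we found $T_I=(\lambda+3)/2$.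

$T_I$ increases in $I$ and $\lambda$ and decreases in $\delta$; $\chi_I(S)$ is nonincreasing in $S$ and in $\lambda$. For a fixed environment $q_I(s)$, $T_I$, $h_I^\to(S)$, $h_I^\leftarrow(S)$ are positive quantities of finite Markov chains with rates linear in $\lambda$, so $\Lambda_I(s)$, $t(I)$, $\chi_I(S)$ are continuous in $\lambda$.

For adjacent $I$ and $J$ ($I$ on the left), the infection exits $I$ to the right by time $S$, onto $l_J$, and by the strong Markov property then exits $J$ within a further time $S'$. So $h^\to_{I\cup J}(S+S')\ge h^\to_I(S)h^\to_J(S')$, likewise to the left, and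
$$\chi_{I\cup J}(S+S')\le\chi_I(S)+\chi_J(S').\tag{1}$$
From an infected $x$, the arrow $x\to x+1$ precedes a death with probability $\lambda/(\lambda+\delta(x))$, independently of the waiting time, whose mean is at most $1/\lambda$. Walking through $I$ site by site, all arrows win with probability $\prod_x\lambda/(\lambda+\delta(x))$, and by Markov's inequality the independent total time is at most $2|I|/\lambda$ with probability at least $\frac12$. Hence
$$\chi_I(2|I|/\lambda)\le\log2+\sum_{x\in I}\log(1+\delta(x)/\lambda).\tag{2}$$
By attractiveness $P(\tau_I>ks)\le(1-q_I(s))^k$. So $T_I\le s\sum_{k\ge0}(1-q_I(s))^k=s/q_I(s)$, and with $1-(1-q)^j\ge1-e^{-jq}\ge\frac12\min(1,jq)$,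
$$q_I(s)\le s\,e^{-t(I)},\qquad q_I(js)\ge\tfrac12\min(1,jq_I(s))\quad(j\ge 1 \text{ an integer}).\tag{3}$$

**Definition (vertical paths and crossings).** A *vertical path* in $I\times[a,b]$ is an open path in $I$ from time $a$ to time $b$; it exists with probability $1-q_I(b-a)$. An *LR crossing* of $I$ in $[a,b]$ is an open path in $I\times[a,b]$ from column $l_I$ to column $r_I$; an *RL crossing* goes from $r_I$ to $l_I$.

*Example.* For $I=\{0,1\}$, an LR crossing in $[a,b]$ exists exactly when there is an arrow $0\to1$ in $[a,b]$, so with probability $1-e^{-\lambda(b-a)}$. For one site, crossings exist trivially.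

View open paths as planar curves, arrows being horizontal segments. If two open paths meet as curves, they share a point $(x,t)$ with $x\in\mathbb Z$: if they meet in the interior of an arrow, both use this arrow, because mark times are distinct. At a shared point $(x,t)$ we may switch: one path arrives there from below or by an arrow, the other leaves upward or by an arrow, and the concatenation is open. This gives two rules.

(P1) A vertical path in $I'\times[a',b']$ with $I'\subset I$, $[a',b']\supset[a,b]$, and an LR or RL crossing of $I$ in $[a,b]$ share a space–time point, since one joins bottom to top and the other left to right in the rectangle $[l_I,r_I]\times[a,b]$. (For $|I|=1$ this is trivial.)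

(P2) Let $V_1,V_2$ be vertical paths in subintervals of $I$ spanning $[a,b]$, and let LR and RL crossings of $I$ in $[a,b]$ exist. Then $V_2$ at time $b$ is reachable from $V_1$ at time $a$. Indeed, let $V_1$ meet LR at $u$ and RL at $u'$. The curve formed by LR after $u$, $V_1$ between $u$ and $u'$, and RL after $u'$ joins both sides of $I$ within $[a,b]$, and all its points are reachable from $V_1(a)$. $V_2$ meets it, and we switch to $V_2$.

**Lemma 3 (growth).** Let $J_0\subset J_1\subset\cdots$ be finite intervals, $0\in J_0$, and $0<u_{-1}<u_0<u_1<\cdots\to\infty$. Let $\mathcal A$: there are open paths in $J_0\times[0,u_{-1}]$ from $(0,0)$ to both end columns of $J_0$. Let $\mathcal V_0$: there is a vertical path in $J_0\times[0,u_0]$; $\mathcal V_k$ ($k\ge1$): there is a vertical path in $J_k\times[u_{k-2},u_k]$; $\mathcal H_k$ ($k\ge0$): there are LR and RL crossings of $J_{k+1}$ in $[u_{k-1},u_k]$. On $\mathcal A\cap\bigcap_k(\mathcal V_k\cap\mathcal H_k)$ the infection from $(0,0)$ survives.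

*Proof.* The two paths of $\mathcal A$ form a curve of infected points joining both sides of $J_0$ within $[0,u_{-1}]$. The vertical path of $\mathcal V_0$ meets it, so it is infected at time $u_{-1}$. If the vertical path of $\mathcal V_k$ is infected at time $u_{k-1}$, apply (P2) in $J_{k+1}\times[u_{k-1},u_k]$ to it and to the vertical path of $\mathcal V_{k+1}$, which spans $[u_{k-1},u_{k+1}]$: the latter is infected at time $u_k$. By induction there are infected sites at all times $u_k\to\infty$. $\square$

**Lemma 4 (slabs).** Let $\sigma\ge2$, $\chi_I(e^\sigma)\le\sigma$, $\Delta=e^{3\sigma}$.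
(a) The probability that LR and RL crossings of $I$ do not both exist in a given time slab of length $\ge\Delta$ is $\le2\exp(1-e^\sigma)$.
(b) If $F:=\Lambda_I(2\Delta)\ge4$, then $t(I)\ge\min(F,e^\sigma)$.
(c) If $I$ contains disjoint intervals $I_1,\dots,I_r$ and $\Phi:=\sum_i(t(I_i)-3\sigma-\log2)^+\ge4$, then $t(I)\ge\min(\Phi,e^\sigma)$.

*Proof.* (a) The slab contains $\lfloor e^{2\sigma}\rfloor$ independent sub-slabs of length $e^\sigma$. In each, a crossing in a given direction exists with probability at least $e^{-\sigma}$. So each direction fails with probability at most $(1-e^{-\sigma})^{e^{2\sigma}-1}\le\exp(-e^{\sigma}+e^{-\sigma})\le\exp(1-e^\sigma)$.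

(b) Suppose that for $0\le k<K$ there are vertical paths in $I\times[k\Delta,(k+2)\Delta]$, and that for $1\le k<K$ both crossings exist in $[k\Delta,(k+1)\Delta]$. Using (P2) in the slabs $k=1,\dots,K-1$, we pass from each vertical path to the next, so $\tau_I>K\Delta$. Put $F'=\min(F,e^\sigma)\ge4$ (note $e^\sigma\ge e^2>4$). Then $P(\tau_I\le K\Delta)\le K(e^{-F}+2e\,e^{-e^\sigma})\le7Ke^{-F'}$. Take $K=\lfloor e^{F'}/14\rfloor\ge e^{F'}/28$ (here $e^{F'}/14\ge1$). The probability is at most $\frac12$, so $T_I\ge K\Delta/2\ge e^{F'}\Delta/56\ge e^{F'}$, as $\Delta\ge e^6>56$.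

(c) The process on $I$ dominates the independent processes on the $I_i$. By (3), and since $q\le 1$, $q_I(2\Delta)\le\prod_iq_{I_i}(2\Delta)\le\prod_i\min(1,2\Delta e^{-t(I_i)})=e^{-\Phi}$. So $F\ge\Phi\ge4$; apply (b). $\square$

## 4. The extinction exponent $A$

We now define the number that the heuristic called $A$. Let $s\ge1$. If every site of $I$ has a death in $[0,1]$ and there are no arrows inside $I$ in $[0,1]$, then $\tau_I\le 1$. As $\delta\ge1$,
$$0\le\Lambda_I(s)\le K_0|I|,\qquad K_0=2\lambda-\log(1-e^{-1}).\tag{4}$$
For adjacent $I,J$ and $s>0$,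
$$\Lambda_I(s)+\Lambda_J(s)\le\Lambda_{I\cup J}(s)\le\Lambda_I(s)+\Lambda_J(s)+2\lambda s.\tag{5}$$
The left inequality is domination of the two independent processes; for the right one, forbid arrows on the joining edge during $[0,s]$, at cost $e^{-2\lambda s}$. So $E\Lambda_m(s)$ is superadditive and $E\Lambda_m(s)+2\lambda s$ is subadditive in $m$. By Fekete's lemma
$$a_s:=\sup_m\frac{E\Lambda_m(s)}m=\lim_m\frac{E\Lambda_m(s)}m=\inf_m\frac{E\Lambda_m(s)+2\lambda s}m ,$$
which is nonincreasing in $s$.

**Definition (exponent).**
$$A=A_{\mathsf E}(\lambda)=\inf_{s\ge1}a_s=\lim_{s\to\infty}a_s=\inf_{s\ge1,\,m\ge1}\frac{E\Lambda_m(s)+2\lambda s}m .\tag{6}$$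

*Example.* Let $\delta\equiv1$, $\lambda<1/2$. From full, $P(\tau_{I_m}>s)\le E|\xi_s|\le me^{-(1-2\lambda)s}$. With $m=s^2$ and $s\to\infty$ this tends to $0$, so $\Lambda_m(s)\to0$ while $2\lambda s/m\to0$. Hence $A=0$.

$A$ is nondecreasing in $\lambda$ and nonincreasing under a pointwise increase of $\delta$. By (4) and dominated convergence $E\Lambda_m(s)$ is continuous in $\lambda$. So $A$, an infimum of continuous functions, is upper semicontinuous; being nondecreasing, it is right-continuous in $\lambda$.

For fixed $s\ge1$,
$$\Lambda_M(s)/M\to a_s\quad\text{in }L^1\ (M\to\infty).\tag{7}$$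
Indeed, cut $I_M$ into blocks of length $m$; by (5) and the law of large numbers $\Lambda_M(s)/M$ is, with probability tending to $1$, at least $E\Lambda_m(s)/m-\varepsilon$ for each $\varepsilon>0$. Let $m$ be large: $(\Lambda_M(s)/M-a_s)^-\to0$ in probability, and boundedly, hence in $L^1$. As $E\Lambda_M(s)/M\le a_s$, the positive part has no larger mean than the negative part.

## 5. Extinction within exponentially long times

The definition of $A$ sends the length to infinity first, at fixed time $s$. For lifetimes we need $\Lambda_M$ at times as large as $e^{\eta M}$. Formula (6) directly gives $E\Lambda_m(S)\ge Am-2\lambda S$, which is useless for $S=e^{\eta m}$: closing an edge for the whole time $S$ is too expensive. The next lemma replaces the loss $2\lambda S$ by $2\lambda+2\log S$. The idea is to block external infections at the two ends only for a moment, after which planarity shows that they could not have mattered before.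

**Lemma 5.** For all $m\ge1$ and integers $S\ge1$: $E\Lambda_m(S)\ge Am-2\lambda-2\log S$.

*Proof.* **Step 1: extinction events that tolerate neighbors.** We define events on one block which can be combined over neighboring blocks. Let $|I|=m$. For $i,j\in\{1,\dots,S\}$ let $Z$ be the process on $I$, full at time $0$, which is in addition infected by *all* arrows $(l_I-1)\to l_I$ at times $\le i$ and all arrows $(r_I+1)\to r_I$ at times $\le j$. Let $\mathcal D_I(i,j)$ be the event that $l_I\notin Z_t$ for $t\in(i,S]$, $r_I\notin Z_t$ for $t\in(j,S]$, and $Z_S=\emptyset$. Let $\mathcal D^u_I(i,j)$ be its shift in time by $u$.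

**Step 2: chaining.** This step combines the events of adjacent blocks without closing edges. Let $I_1,\dots,I_n$ be adjacent from left to right. Suppose all $\mathcal D_{I_\kappa}^{u_\kappa}(i_\kappa,j_\kappa)$ occur, with $u_\kappa+j_\kappa=u_{\kappa+1}+i_{\kappa+1}$. Let $Y$ be the process on $\bigcup_\kappa I_\kappa$, full at time $\min u_\kappa$. We claim $Y_t\cap I_\kappa\subset Z^\kappa_t$ for $t\ge u_\kappa$, where $Z^\kappa$ is the shifted process of block $\kappa$, and $Z^\kappa:=\emptyset$ after time $u_\kappa+S$.

At time $u_\kappa$, $Z^\kappa$ is full. Consider the first violation for any block. Deaths and arrows inside a block act on both processes before $u_\kappa+S$; afterwards, both sets are empty until $Y$ enters from outside. So the violation is caused by an arrow from a neighboring block, say $l_{I_{\kappa+1}}\to r_{I_\kappa}$ at time $t>u_\kappa$, with $l_{I_{\kappa+1}}\in Y_{t-}$. The arrow is not counted in $Z^\kappa$, so $t>u_\kappa+j_\kappa=u_{\kappa+1}+i_{\kappa+1}$. In particular $t>u_{\kappa+1}$, and no violation occurred before $t$, so $l_{I_{\kappa+1}}\in Z^{\kappa+1}_{t-}$.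 But $Z^{\kappa+1}$ avoids $l_{I_{\kappa+1}}$ after $u_{\kappa+1}+i_{\kappa+1}$, a contradiction. An arrow $r_{I_{\kappa-1}}\to l_{I_\kappa}$ is treated the same way, with $u_\kappa+i_\kappa=u_{\kappa-1}+j_{\kappa-1}$.

Hence $Y$ is empty at time $\max u_\kappa+S$. The events $\mathcal D^{u_\kappa}_{I_\kappa}$ use disjoint sets of marks (inside $I_\kappa$, and arrows *into* $I_\kappa$), so for a fixed environment they are independent.

**Step 3: some pair $(i,j)$ is cheap.** We show
$$\max_{i,j}P(\mathcal D_I(i,j))\ge e^{-2\lambda}q_I(S)/S^2 .\tag{8}$$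
Let $\tau_I\le S$ and consider the process on $I$ from full, up to time $S$. In each column the healthy times form finitely many maximal *vacant intervals*. Each starts at a death and ends at an infection, except the last one, which contains time $S$. Link vacant intervals of adjacent columns if they overlap in positive length. Let $\mathcal T$ be the union of the vacant intervals linked by chains to those containing time $S$, and $\mathcal F$ its complement in $I\times[0,S]$.

*Open paths in $I$ starting in $\mathcal F$ stay in $\mathcal F$.* Moving up from an infected point, one can leave the infected interval only through a death mark, which is not allowed. A vacant interval in $\mathcal F$ ends before $S$, where an infected interval starts. An arrow from an infected point leads to an infected point. Now take an arrow at time $t$ from a vacant point of $\mathcal F$. If the target is infected, it is in $\mathcal F$. If it is vacant, $t$ is interior to both vacant intervals, because their end points are times of other marks (deaths, or arrows from infected sites). So the intervals overlap in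 positive length, are linked, and the target is in $\mathcal F$.

*In column $l_I$, $\mathcal F=[0,g)$, where $g$ is the start of the last vacant interval.* For $m=1$ there are no links, and this is clear. Let $m\ge2$, and suppose some vacant interval $v\subset\mathcal T$ of column $l_I$ is followed by an infected interval starting at a time $\alpha$. Then there is a curve $\mathcal C$ through vacant points from a point of $v$ to the top, which runs inside vacant intervals and switches between adjacent columns at non-mark times inside overlaps. There is also an open path $\mathcal P$ of infected points from the bottom to $(l_I,\alpha)$. Going around the boundary of the rectangle, we find the start of $\mathcal P$ at the bottom, the end of $\mathcal C$ at the top, then down the left side $(l_I,\alpha)$, then the point of $v$. The end points alternate, so the curves meet. A common point in a column, on a vertical piece or at the end of a horizontal piece, would be both vacant and infected. A common interior point of two horizontal pieces is impossible, as those of $\mathcal P$ occur at mark times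 and those of $\mathcal C$ at non-mark times. This is a contradiction. Likewise column $r_I$ has $\mathcal F=[0,h)$, with $h$ the start of its last vacant interval.

So an external infection of $l_I$ at a time $<g$, or of $r_I$ at a time $<h$, lands in $\mathcal F$ and never leaves $\mathcal F$. Suppose moreover that there are no arrows $(l_I-1)\to l_I$ during $[g,\lceil g\rceil]$ and no arrows $(r_I+1)\to r_I$ during $[h,\lceil h\rceil]$. Given the marks inside $I$, this has probability at least $e^{-2\lambda}$. Then $Z$ with $(i,j)=(\lceil g\rceil,\lceil h\rceil)$ avoids $\mathcal T$. Therefore $l_I\notin Z_t$ for $t\ge g$, $r_I\notin Z_t$ for $t\ge h$, and $Z_S=\emptyset$, since all points at time $S$ lie in $\mathcal T$. So $\mathcal D_I(\lceil g\rceil,\lceil h\rceil)$ occurs. Hence $\sum_{i,j}P(\mathcal D_I(i,j))\ge e^{-2\lambda}q_I(S)$, a sum of $S^2$ terms, and (8) follows.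

**Step 4: keeping the time shifts small.** Now we put many blocks in a row and control the window. Take $n$ adjacent blocks $I_\kappa$ of length $m$. For each choose $(i_\kappa,j_\kappa)$ maximizing $P(\mathcal D_{I_\kappa}(i,j))$, uniformly among maximizers with independent extra randomness. The differences $d_\kappa=j_\kappa-i_\kappa$ are i.i.d., $|d_\kappa|<S$, and symmetric in law, since reflection preserves the law of the environment and exchanges $i$ and $j$. Put $u_1=0$ and $u_{\kappa+1}=u_\kappa+j_\kappa-i_{\kappa+1}$; then $u_\kappa+j_\kappa=j_1+\sum_{2\le\nu\le\kappa}d_\nu$. By Kolmogorov's inequality, $\max_\kappa|\sum_{2\le\nu\le\kappa}d_\nu|\le Sn^{3/4}$ with probability at least $1-nS^2/(S^2n^{3/2})=1-n^{-1/2}$. On this event all times $u_\kappa$ and $u_\kappa+S$ lie in a window of length $s_n:=2Sn^{3/4}+4S$, and by Steps 2 and 3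
$$\Lambda_{nm}(s_n)\le\sum_{\kappa}\big(\Lambda_{I_\kappa}(S)+2\lambda+2\log S\big).$$
On the complement use $\Lambda_{nm}\le K_0nm$. By (6),
$$A\le\frac{E\Lambda_{nm}(s_n)+2\lambda s_n}{nm}\le\frac{E\Lambda_m(S)+2\lambda+2\log S}m+K_0n^{-1/2}+\frac{2\lambda s_n}{nm}.$$
Let $n\to\infty$. $\square$

## 6. From the exponent to lifetimes: sublinear crossing cost

Long lifetimes come from Lemma 4(b), which needs a small crossing cost.

**Definition (SP).** $\mathrm{SP}(\mathsf E,\lambda)$: for every $\eta>0$, $P(\chi_{I_M}(e^{\eta M})\le\eta M)\to1$ as $M\to\infty$.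

If SP holds at $\lambda$, it holds at all larger values. By (2) the cost is always at most $\log 2+M\log(1+D/\lambda)$; SP asks that, given exponential time, the slope can be made arbitrarily small.

*Example where SP fails.* Let $\delta\equiv1$ and $\lambda<1/2$. From $(0,0)$, $E\xi_t(x)$ is at most the $(0,x)$ entry of $e^{-t}e^{\lambda t\mathcal N}$, where $\mathcal N$ is the adjacency matrix of $\mathbb Z$. As $\int_0^\infty e^{-t}t^n/n!\,dt=1$ and at most $2^n$ walks of length $n$ lead to $M-1$, the expected number of exits through $M-1\to M$ is at most $\lambda\sum_{n\ge M-1}(2\lambda)^n$. So $\chi_{I_M}(S)\ge cM$ with some $c>0$ for all large $M$ and all $S$.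

**Lemma 6.** If $\mathrm{SP}(\mathsf E,\lambda)$ and $A>0$, then for every $\varepsilon>0$: $P(t(I_M)\ge(A-\varepsilon)M)\to1$.

*Proof.* Let $\eta>0$ be small, with $\eta+\sqrt\eta<\min(\varepsilon,A)$. Put $\sigma=\eta M$, $\Delta=e^{3\eta M}$, $Y=\Lambda_M(2\Delta)/M$. As $\Lambda_M(2\Delta)\ge\Lambda_M(\lceil2\Delta\rceil)$ and $\log\lceil2\Delta\rceil\le3\eta M+2$, Lemma 5 gives $EY\ge A-6\eta-(2\lambda+4)/M\ge A-7\eta$ for large $M$. Fix $s_0\ge 1$ with $a_{s_0}\le A+\eta$ and put $Z=\Lambda_M(s_0)/M$. For large $M$, $Z\ge Y$, and $EZ\le a_{s_0}\le A+\eta$. So $E(Z-Y)\le8\eta$, and $P(Z-Y>\sqrt\eta)\le8\sqrt\eta$. Also $P(Z<A-\eta)\to0$ by (7). Hence $P(Y<A-\eta-\sqrt\eta)\le8\sqrt\eta+o(1)$.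

If $Y\ge A-\eta-\sqrt\eta$ and $\chi_{I_M}(e^\sigma)\le\sigma$, then for large $M$ we have $\sigma\ge2$ and $4\le MY\le K_0M\le e^\sigma$, and Lemma 4(b) gives $t(I_M)\ge MY$. By SP, $P(t(I_M)<(A-\varepsilon)M)\le8\sqrt\eta+o(1)$. Let $\eta\downarrow0$. $\square$

## 7. Good blocks at all scales

We now want lower bounds on $A$, and SP, from local information. We group sites into units, most of which are good, and then blocks of units at growing scales. A block is good if at most one sub-block is bad. Then badness probabilities are roughly squared at each scale.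

**Setting.** Let $U_1,U_2,\dots$ be consecutive adjacent intervals (*units*). To each $U_i$ belong an indicator "good" and numbers $c_i$ (cost) and $R_i$ (guaranteed log-lifetime); the data $(|U_i|,\delta|_{U_i},\text{good},c_i,R_i)$ are i.i.d. Let $N\ge2000$ be an integer, $s_0,y,Q_0,R_{\max}>0$, $N_k=N2^k$, $n_0=1$, $n_{k+1}=N_kn_k$. Assume:

* (R1) always $c_i\ge1$ and $\chi_{U_i}(e^{c_i})\le c_i$; $Ec_i^2<\infty$, $E|U_i|<\infty$;
* (R2) for good units $c_i\le s_0$ and $Q_0\le R_i\le\min(t(U_i),R_{\max})$;
* (R3) $s_0\ge\log(4N)$, $Q_0\ge100s_0$, $N\ge1000(1+y/Q_0)$, $R_{\max}\le e^{s_0}$;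
* (R4) numbers $\pi_k$ satisfy $P(\text{not good})\le\pi_0$, $\pi_{k+1}\ge N_k^2\pi_k^2+N_kP(c_1+\dots+c_{n_k}>n_ky)$, $N_k\pi_k\le1$, $\sum_k\pi_k<\infty$.

Put $s_{k+1}=6s_k+n_ky$ and $Q_{k+1}=(N_k-1)(Q_k-19s_k)-7s_{k+1}$.

**Definition (good blocks).** A level-$k$ block consists of $n_k$ consecutive units; $C_B=\sum_{U_i\subset B}c_i$. "$0$-good" is "good", and $R_B=R_i$ for a unit. A level-$(k+1)$ block $B=B_1\cup\dots\cup B_{N_k}$ is *$(k+1)$-good* if at most one $B_j$ is not $k$-good and, if there is one, $C_{B_j}\le n_ky$. Then
$$R_B=\sum_{i:\,B_i\ k\text{-good}}(R_{B_i}-19s_k)-7s_{k+1}\mathbf 1\{\text{one }B_j\text{ is not }k\text{-good}\}.$$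

*Example.* With $N=2000$, a level-$1$ block has $2000$ units. If $1999$ are good and the last has cost at most $y$, it is $1$-good. If two are bad, it is not.

A sum of at least one number, all numbers being $\ge2$, is at most their product, and $e^{c_i}\ge2$. So (1) gives $\chi_B(e^{C_B})\le C_B$ always.

**Lemma 7.** For all $k$:
(i) $s_k/n_k\le2^{1-k}(6s_0+2y)/N$ for $k\ge1$; $Q_k\ge n_kQ_0/2$ and $Q_k\ge100s_k$;
(ii) a level-$k$ block is $k$-good with probability $\ge1-\pi_k$; $k$-goodness implies $t(B)\ge R_B\ge Q_k$ and $\chi_B(e^{s_k})\le s_k$;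
(iii) $E[R_B;k\text{-good}]/n_k\ge E[R_1;\text{good}]-20s_0-104y/N-R_{\max}\sum_{j\ge1}\pi_j$.

*Proof.* **Step 1: the numbers (i).** Let $\varsigma_k=s_k/n_k$. Then $\varsigma_{k+1}=(6\varsigma_k+y)/(N2^k)$. So $\varsigma_1=(6s_0+y)/N$, within the bound. If the bound holds for some $k\ge1$, then $6\varsigma_k\le6(6s_0+2y)/N\le3s_0+y$ as $N\ge12$, so $6\varsigma_k+y\le6s_0+2y$, and the bound holds for $k+1$. Summing, $\sum_{k\ge1}\varsigma_k\le2(6s_0+2y)/N$.

Let $q_k=Q_k/n_k$. From $q_{k+1}=(1-\frac1{N_k})(q_k-19\varsigma_k)-7\varsigma_{k+1}$ we see inductively $q_k\le Q_0$, and $q_{k+1}\ge q_k-Q_0/N_k-19\varsigma_k-7\varsigma_{k+1}$. Summing, with $\sum1/N_k=2/N$ and $(19+7)\cdot2=52$,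
$$q_k\ge Q_0\Big(1-\frac2N\Big)-19s_0-\frac{52(6s_0+2y)}N\ge\frac{Q_0}2 ,$$
since by (R3) the loss is at most $(0.001+0.19+0.0016+0.104)Q_0$. For $k\ge1$, $s_k\le n_k(6s_0+2y)/N\le0.0021\,n_kQ_0\le0.005\,Q_k$; for $k=0$, $Q_0\ge100s_0$ is (R3).

Two more bounds are needed. As $s_k\ge6^ks_0$ and $s_0\ge\log(4N)$,
$$e^{s_k}\ge4N_k,\qquad n_{k+1}R_{\max}\le e^{6s_k}.\tag{9}$$
The first holds because $(4N)^{6^k}\ge4N2^k$. For the second, $\log n_{k+1}=(k+1)\log N+\frac{k(k+1)}2\log2\le5\cdot6^ks_0\le5s_k$, and $R_{\max}\le e^{s_0}\le e^{s_k}$.

**Step 2: the probability in (ii).** A level-$(k+1)$ block that is not good contains two bad sub-blocks, or one of cost greater than $n_ky$. By independence and induction this has probability at most $N_k^2\pi_k^2+N_kP(c_1+\dots+c_{n_k}>n_ky)\le\pi_{k+1}$. The rest of (ii) is by induction on $k$. For $k=0$ it is (R1) and (R2). Note also $R_B\le n_kR_{\max}$ for good blocks, from the definition. Now assume (ii) at level $k$, and write $s=s_k$, $Q=Q_k$; $s\ge\log8000$.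

**Step 3: crossing a chain of good blocks.** The point is that only the first block must be crossed "by luck"; afterwards long-lived blocks give many attempts. Let $B_1,\dots,B_r$, $1\le r\le N_k$, be adjacent $k$-good blocks. We claim
$$\chi_{B_1\cup\dots\cup B_r}\big(\tfrac14e^{6s}\big)\le s+1.\tag{10}$$
For $r=1$ this is the induction hypothesis, since $e^s\le\frac14e^{6s}$. Let $r\ge2$, $\vartheta=e^{5s}$, and consider the following increasing events.

* $\mathcal E$: a crossing of $B_1$ from $(l_{B_1},0)$ to $r_{B_1}$ within time $e^s$. Probability $\ge e^{-s}$.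
* $\mathcal V_j$ ($1\le j\le r-1$): a vertical path in $B_j\times[(j-2)^+\vartheta,j\vartheta]$. By (3) it fails with probability $\le2\vartheta e^{-Q}\le2e^{-95s}$.
* $\mathcal L_j$ ($1\le j\le r-1$): within $[(j-1)\vartheta+e^s,j\vartheta]$ there is an open path from column $l_{B_j}$ inside $B_j\cup B_{j+1}$ which exits to the site right of $B_{j+1}$. There are at least $e^{4s}/4$ independent sub-slabs of length $2e^s$, each successful with probability $\ge e^{-2s}$ by (1). So it fails with probability $\le\exp(-e^{2s}/4)$.

Suppose all occur. The path of $\mathcal E$ meets the vertical path of $\mathcal V_1$ at a time $\le e^s$. Follow the latter until it meets the path of $\mathcal L_1$, whose part before first leaving $B_1$ crosses $B_1$ at times $\ge e^s$. Follow the path of $\mathcal L_1$. After its last visit to $B_1$ it crosses $B_2$ from left to right, at times in $[e^s,\vartheta]$. If $r=2$, it exits to the right of $B_2$, and we are done. Otherwise the crossing of $B_2$ meets the vertical path of $\mathcal V_2$, which spans $[0,2\vartheta]$. Follow it until it meets the path of $\mathcal L_2$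 before that path first leaves $B_2$. Continue in this way: the vertical path of $\mathcal V_j$, spanning $[(j-2)\vartheta,j\vartheta]$, links the path of $\mathcal L_{j-1}$ to that of $\mathcal L_j$. The path of $\mathcal L_{r-1}$ exits to the right of $B_r$ by time $(r-1)\vartheta\le N_ke^{5s}\le\frac14e^{6s}$. By FKG the probability of all this is at least $e^{-s}\big(1-N_k(2e^{-95s}+e^{-e^{2s}/4})\big)\ge e^{-s}/2$, as $N_k\le e^s/4$ and $s\ge\log8000$. Left crossings are symmetric, and (10) follows.

**Step 4: crossing a $(k+1)$-good block $B$.** We need $\chi_B(e^{s_{k+1}})\le s_{k+1}$. If all $B_i$ are good, use (10). If $B_j$ is bad, (1) applied to left chain, $B_j$, right chain gives cost at most $2(s+1)+n_ky\le s_{k+1}$ in time at most $\frac12e^{6s}+e^{n_ky}\le e^{6s}e^{n_ky}=e^{s_{k+1}}$.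

**Step 5: lifetime of a $(k+1)$-good block $B$.** For a chain of $r\ge2$ good blocks apply Lemma 4(c) with $\sigma=6s$; its hypothesis holds by (10). As $18s+\log2\le19s$, $\Phi\ge\sum_i(R_{B_i}-19s)\ge4$, and this sum is at most $n_{k+1}R_{\max}\le e^{6s}$ by (9). So $t(\text{chain})\ge\sum_i(R_{B_i}-19s)$; for $r=1$ this is trivial. If no sub-block is bad, this is $t(B)\ge R_B$, and $R_B\ge N_k(Q-19s)\ge Q_{k+1}$. If $B_j$ is bad, $R_B\ge Q_{k+1}$ by definition. Let $L,L'$ be the chains left and right of $B_j$. Apply Lemma 4(c) with $\sigma=s_{k+1}$ (Step 4) to the nonempty ones among $L,L'$. With an empty chain counting as $0$,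
$$\Phi\ge t(L)+t(L')-6s_{k+1}-2\log2\ge\sum_{i\ne j}(R_{B_i}-19s)-7s_{k+1}=R_B .$$
Here $R_B\ge Q_{k+1}\ge4$ and $R_B\le n_{k+1}R_{\max}\le e^{6s}\le e^\sigma$, so $t(B)\ge\min(\Phi,e^\sigma)\ge R_B$.

**Step 6: the mean (iii).** Let $r_k=E[R_B;k\text{-good}]/n_k$. From the definition of $R_B$ at level $k+1$, discarding the event "not $(k+1)$-good", on which $\sum_{i\text{ good}}R_{B_i}\le n_{k+1}R_{\max}$,
$$r_{k+1}\ge r_k-\pi_{k+1}R_{\max}-19\varsigma_k-7\varsigma_{k+1}N_k\pi_k .$$
Sum, using $N_k\pi_k\le1$: $r_k\ge r_0-19s_0-52(6s_0+2y)/N-R_{\max}\sum_{j\ge1}\pi_j$, and $312s_0/N\le s_0$. $\square$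

**Corollary 8.** If the units tile $[0,\infty)$ in an environment of law $\mathsf E$, then $\mathrm{SP}(\mathsf E,\lambda)$ holds and
$$A_{\mathsf E}(\lambda)\ge\frac1{E|U_1|}\Big(E[R_1;\text{good}]-20s_0-\frac{104y}N-R_{\max}\sum_{j\ge1}\pi_j\Big).$$

*Proof.* Fix $k$. Cut $I_M$ into the aligned level-$k$ blocks inside it and a remainder. The remainder lies in one straddling block. Block lengths are i.i.d. with finite mean, so its length $\ell'$ is $o(M)$ in probability, and the number of blocks inside $I_M$, divided by $M$, tends to $1/(n_kE|U_1|)$.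

*SP.* Use cost $s_k$ in time $e^{s_k}$ for good blocks, $C_B$ in time $e^{C_B}$ for the others, and (2) with $\delta\le D$ for the remainder: cost $O(1+\ell')$ in time $2\ell'/\lambda$. Enlarging the remainder's cost to $1+\log2+\ell'\log(1+D/\lambda)+\log^+(2\ell'/\lambda)=o(M)$ and using "sum $\le$ product" for the times, we get $\chi_{I_M}(e^Z)\le Z$ with
$$Z=\sum_{B\subset I_M}\big(s_k+C_B\mathbf 1_{B\text{ not }k\text{-good}}\big)+o(M),\qquad \frac ZM\to\frac{s_k/n_k+E[C_B;\text{not }k\text{-good}]/n_k}{E|U_1|}$$
in probability. By Cauchy–Schwarz and Minkowski, $E[C_B;\text{not }k\text{-good}]\le n_k(Ec_1^2)^{1/2}\pi_k^{1/2}$. So the limit tends to $0$ as $k\to\infty$. Given $\eta>0$, choose $k$ such that it is less than $\eta$; then $P(Z\le\eta M)\to1$, and on this event $\chi_{I_M}(e^{\eta M})\le\chi_{I_M}(e^Z)\le\eta M$.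

*Exponent.* For $s\ge1$, by (5), (3) and Lemma 7(ii), $\Lambda_{I_M}(s)\ge\sum_{B\subset I_M}(R_B-\log s)\mathbf 1_{B\ k\text{-good}}$. Divide by $M$ and use (7): $a_s\ge(E[R_B;k\text{-good}]-\log s)/(n_kE|U_1|)$. Insert Lemma 7(iii), let $k\to\infty$, then take the infimum over $s$. $\square$

## 8. The homogeneous start, and continuity of $A$

Let $\rho_{\mathsf E}(\lambda)$ be the annealed survival probability from $\{0\}$; it is nondecreasing in $\lambda$.

**Lemma 9.** For $\mathsf E_0$: $\delta\equiv1$, and $\log(\lambda/2)\ge10^4$: (a) $\mathrm{SP}(\mathsf E_0,\lambda)$ holds and $A_{\mathsf E_0}(\lambda)\ge\frac13\log(\lambda/2)$. (b) $\rho_{\mathsf E_0}(\lambda)\to1$ as $\lambda\to\infty$.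

*Proof.* (a) Take units of two sites, tiling $[0,\infty)$, all good, with $R_i=R_{\max}=Q_0=\log(\lambda/2)$, $c_i=s_0=y=\sqrt{Q_0}\ge100$, $N=2000$, $\pi_k=0$. We computed $T_U=(\lambda+3)/2$, so $t(U)\ge Q_0$. By (2), $\chi_U(4/\lambda)\le\log2+2\log(1+1/\lambda)\le\sqrt{Q_0}$, which gives (R1). (R2) and (R3) are clear, and $c_i=y$ gives (R4). Corollary 8 yields $A\ge\frac12(Q_0-20s_0-0.06s_0)\ge Q_0/3$, because $s_0=\sqrt{Q_0}\ge100$.

(b) Let $J_k$ be the union of the first $n_k$ units, so $J_0=\{0,1\}$; each $J_k$ is a $k$-good block. We have $s_1=7\sqrt{Q_0}$. By Lemma 7(i), $s_k\le0.004\,n_k\sqrt{Q_0}$ for $k\ge1$, so $s_{k+1}=6s_k+n_ky\le7n_k\sqrt{Q_0}$ for all $k\ge0$. Use Lemma 3 with $u_{-1}=1$ and $u_k=2e^{3s_{k+1}}$ for $k\ge0$; as $s_{k+1}\ge6s_k$, $u_k-u_{k-1}\ge e^{3s_{k+1}}$. The event $\mathcal A$ occurs if there is an arrow $0\to1$ before time $1$ and before the first death at $0$; it fails with probability at most $\frac1{1+\lambda}+e^{-\lambda}$. By (3) and $t(J_k)\ge Q_k\ge n_kQ_0/2$, $\mathcal V_k$ fails with probability at most $u_ke^{-Q_k}\le2\exp(21n_k\sqrt{Q_0}-n_kQ_0/2)\le2e^{-n_kQ_0/4}$.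 By Lemma 4(a) with $\sigma=s_{k+1}$, $\mathcal H_k$ fails with probability at most $2\exp(1-e^{s_{k+1}})$, and $s_{k+1}\ge6^{k+1}\sqrt{Q_0}$. The sum of all these tends to $0$ as $\lambda\to\infty$. $\square$

**Lemma 10.** If $\mathrm{SP}(\mathsf E,\gamma)$ and $A_{\mathsf E}(\gamma)>0$, then $A_{\mathsf E}$ is continuous on $[\gamma,\infty)$.

*Proof.* Right-continuity is known. For left-continuity at $\lambda_0>\gamma$ we observe good units at $\lambda_0$; goodness of a finite unit persists slightly below $\lambda_0$, and Corollary 8 converts this into a bound on $A$. Let $A=A_{\mathsf E}(\lambda_0)>0$, $0<\varepsilon<\min(1,A/1000)$, $K=\log(1+D/\gamma)+3$, $N\ge\max(2000,1000(1+2K/A),104K/\varepsilon)$ an integer, $\iota=\min(1,\varepsilon/A)$, $\pi_k=\iota16^{-k-1}N^{-2}$. Then $N_k^2\pi_k^2=\iota^2 4^k16^{-2k-2}N^{-2}\le\pi_{k+1}$, $N_k\pi_k\le1$, $\sum_k\pi_k\le\iota$.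

The units are intervals of length $m$ tiling $[0,\infty)$. For $\lambda\in[\gamma,\lambda_0]$ call $U$ *good at $\lambda$* if $t_\lambda(U)\ge(A-2\varepsilon)m$ and $\chi_{U,\lambda}(e^{2\varepsilon m})\le2\varepsilon m$. Let $Q_0=R_i=R_{\max}=(A-2\varepsilon)m$, $s_0=2\varepsilon m$, $y=Km$, and $c_i=2\varepsilon m$ for good units, $c_i=Km$ otherwise. For large $m$, uniformly in $\lambda\ge\gamma$, (2) gives $\chi_U(e^{Km})\le Km$, so (R1) holds. All $c_i\le y$, so $P(\sum c_i>n_ky)=0$. For (R3): $A-2\varepsilon\ge200\varepsilon$, $y/Q_0\le2K/A$, and $s_0\ge\log(4N)$, $R_{\max}\le e^{s_0}$ for $m$ large.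

SP holds at $\lambda_0$. By SP and Lemma 6 at $\lambda_0$ fix $m$ so large that at $\lambda_0$, $P(t(U)\ge(A-\varepsilon)m,\ \chi_U(e^{\varepsilon m})\le\varepsilon m)\ge1-\pi_0/2$. On this event $t_{\lambda_0}(U)>(A-2\varepsilon)m$ and $\chi_{U,\lambda_0}(e^{2\varepsilon m})<2\varepsilon m$. By continuity in $\lambda$ for a fixed environment, $U$ is good at all $\lambda<\lambda_0$ close enough to $\lambda_0$, depending on the environment. The event "$U$ good at $\lambda$" is nondecreasing in $\lambda$, so by monotone convergence $\lim_{\lambda\uparrow\lambda_0}P(U\text{ good at }\lambda)\ge1-\pi_0/2$. Hence $P(U\text{ good at }\lambda)\ge1-\pi_0$ for $\lambda<\lambda_0$ close to $\lambda_0$, and Corollary 8 gives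
$$A_{\mathsf E}(\lambda)\ge(A-2\varepsilon)(1-\pi_0)-40\varepsilon-\varepsilon-\varepsilon\ge A-50\varepsilon .\qquad\square$$

## 9. What a sparse barrier family preserves

**Definition (barriers).** For a law $\mathsf E$ on $[1,D]$, $b>0$, $p\in(0,1)$, $w:=b/p$, let $\mathsf E^{(p)}$ be the law obtained by setting $\delta(x)=e^w$ at sites (*barriers*) chosen independently with probability $p$. We always take $p$ so small that $e^w\ge D$. So $\mathsf E^{(p)}$ has values in $[1,e^w]$.

**Proposition 11.** There are absolute constants $\theta_0\in(0,1/100)$, $C_*$ such that: if $\mathrm{SP}(\mathsf E,\lambda)$, $A=A_{\mathsf E}(\lambda)>0$, $0<b\le\theta_0A$, $\theta=b/A$, then for all sufficiently small $p$: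
(i) $\mathrm{SP}(\mathsf E^{(p)},\lambda)$; (ii) $A_{\mathsf E^{(p)}}(\lambda)\ge A-50b$; (iii) $\rho_{\mathsf E^{(p)}}(\lambda)\ge\rho_{\mathsf E}(\lambda)-C_*\theta^2$.

*Proof.* Note $A\theta/p=w$.

**Step 1: units and their costs.** We set up the renormalization. A unit is $U=G\cup\{x\}$, a (possibly empty) maximal barrier-free gap $G$ followed by a barrier $x$. From site $0$ on these tile $[0,\infty)$ and are i.i.d. The length $\ell=|G|$ is geometric: $P(\ell\ge j)=(1-p)^j$, so $P(\ell>u)\le e^{-pu}$ for real $u\ge0$, and $E|U|=1/p$. Given $\ell$, the environment in $G$ is i.i.d. of law $\mathsf E$.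

Let $K_1=\log(1+D/\lambda)+1$, $\zeta=\min(\theta^2,b/(2K_1))$. Constants are chosen in the order $\upsilon$ (small), $C_0$ (large), $\varepsilon$ (small), then $p$ small, with
$$e^{-C_0}\le\min(\upsilon/2,\theta^2),\qquad\varepsilon\le\min\Big(\frac A2,\frac b4,\frac b{8C_0},\frac{A\zeta}{40C_0}\Big).$$
Call $U$ *regular* if $\ell\le\zeta/p$, or if $\zeta/p<\ell\le C_0/p$ with $\chi_G(e^{\varepsilon\ell})\le\varepsilon\ell$ and $t(G)\ge(A-\varepsilon)\ell$. By SP and Lemma 6, applied to all lengths $\ge\zeta/p$, which tend to infinity, $P(\text{irregular})\le\upsilon/2+o(1)\le\upsilon$ for $p$ small.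

Put $c=2w$ for regular and $c=2w+K_1\ell$ for irregular units. We check (R1) for $p$ small. For irregular units and for $\ell\le\zeta/p$ apply (2) to $U$; as $\log(1+e^w/\lambda)\le w+\log(1+1/\lambda)$,
$$\chi_U(2(\ell+1)/\lambda)\le\log2+(K_1-1)\ell+w+\log(1+1/\lambda),$$
which is at most $c$; in the case $\ell\le\zeta/p$ because $K_1\ell\le K_1\zeta/p\le w/2$. The time is below $e^c$, as $1/p=w/b$. For the other regular units use (1): the gap costs $\varepsilon\ell\le\varepsilon C_0/p\le w/8$ in time $e^{\varepsilon\ell}\le e^{w/8}$, and the barrier costs at most $w+O(1)$ in time $2/\lambda$.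

Let $s_0=2w$, $y=4w$, $N=2000$. With $\xi_i=p\ell_i\mathbf 1_{\text{irr}}$ and $\kappa=2b/K_1$,
$$P\Big(\sum_{i\le n}c_i>4wn\Big)\le P\Big(\sum_{i\le n}\xi_i>\kappa n\Big)\le\min\big(n\upsilon,e^{-\kappa n/8}\big).\tag{11}$$
The first bound is the probability that some unit is irregular. For the second, $(1-p)e^{p/2}\le\frac{1-p}{1-p/2}\le1-\frac p2$, so $Ee^{p\ell/2}=p/(1-(1-p)e^{p/2})\le2$. By Cauchy–Schwarz $Ee^{\xi/4}\le1+E[e^{p\ell/4};\text{irr}]\le1+\sqrt{2\upsilon}$. Taking $\upsilon$ so small that $\sqrt{2\upsilon}\le\kappa/8$, the exponential Markov inequality gives $e^{-\kappa n/4}e^{\kappa n/8}$.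

**Step 2: good units.** Now we verify (R2)–(R4). Call $U$ *good* if it is regular with $\ell\ge800\theta/p$ (note $\zeta<800\theta$, so then $t(G)\ge(A-\varepsilon)\ell$). Put
$$R=\min((A-\varepsilon)\ell,R_{\max}),\quad R_{\max}=\frac{C_1A}p=\frac{C_1w}\theta,\quad C_1=\log\frac1\theta,\quad Q_0=400w .$$
For good units $(A-\varepsilon)\ell\ge\frac A2\cdot\frac{800\theta}p=400w$, and $R_{\max}\ge400w$, as $\log(1/\theta)/\theta\ge 100\log100>400$. Further $R\le t(G)\le t(U)$. So (R2) holds. (R3): $s_0=2w\ge\log8000$, $Q_0=400w\ge100s_0$, $2000\ge1000(1+4/400)$, $R_{\max}\le e^{2w}$, all for $p$ small.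

$P(\text{not good})\le P(\ell<800\theta/p)+\upsilon\le800\theta+p+\upsilon\le801\theta=:\pi_0$ for $p+\upsilon\le\theta$. With $C_3=2(2000\cdot801)^2$ put $\pi_k=C_3\theta^216^{1-k}$ for $k\ge1$. For $k=0$: $N_0^2\pi_0^2+N_0\upsilon=\frac12C_3\theta^2+2000\upsilon\le\pi_1$ for $\upsilon$ small. For $k\ge1$, $N_k^2\pi_k^2\le\frac12\pi_{k+1}$ is equivalent to $8\cdot10^6\cdot256\,C_3\theta^24^{-k}\le1$, true if $\theta_0$ is small. And $N_k\min(n_k\upsilon,e^{-\kappa n_k/8})\le\frac12\pi_{k+1}$: for $k\ge k_1(\kappa,\theta)$ by the exponential bound, since $n_k\ge N_{k-1}$ outgrows $k$ exponentially, and for $1\le k<k_1$ by choosing $\upsilon$ small ($k_1$ does not depend on $\upsilon$). Finally $N_k\pi_k\le1$ if $\theta_0$ is small, and $\sum\pi_k<\infty$. So (R4) holds with (11), and (i) follows from Corollary 8.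

**Step 3: the exponent (ii).** Define $R$ by the same formula for all units. Then $R\ge(A-\varepsilon)\min(\ell,C_1/p)$, and $E(\ell-C_1/p)^+=\int_{C_1/p}^\infty P(\ell>u)\,du\le e^{-C_1}/p=\theta/p$. So
$$ER\ge(A-\varepsilon)\Big(\frac{1-p}p-\frac{\theta}p\Big)\ge\frac Ap-\frac\varepsilon p-A-w .$$
Moreover $E[R;\text{not good}]\le A\frac{800\theta}p(800\theta+p)+R_{\max}\upsilon\le w$: the first term equals $800w(800\theta+p)\le w/2$ for $\theta_0$ and $p$ small, and the second is $C_1w\upsilon/\theta\le w/2$ for $\upsilon$ small. As $\varepsilon/p\le w/4$ and $A\le w/2$ for $p$ small, $E[R;\text{good}]\ge A/p-4w$. Corollary 8 with $E|U|=1/p$ gives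
$$A_{\mathsf E^{(p)}}\ge p\Big(\frac Ap-4w-40w-0.21w-\frac{C_1w}\theta\cdot\frac{16}{15}C_3\theta^2\Big)\ge A-50b,$$
provided $\frac{16}{15}C_3\theta\log(1/\theta)\le1$, which is true for $\theta\le\theta_0$ with $\theta_0$ small. All conditions on $\theta_0$ so far are absolute.

**Step 4: the environment seen from $0$.** For (iii) we isolate the environments in which the barriers do no harm, and show that they fail only with probability $O(\theta^2)$. Keep the underlying $\mathsf E$-environment and the barriers on one space, with the same arrows for both processes and the same deaths at non-barrier sites. Let $-\alpha<0<\beta$ be the barriers nearest to $0$, $M_1=\alpha-1$, $M_2=\beta-1$, $G_0=[-M_1,M_2]$. Right of $\beta$ we have i.i.d. units as above, left of $-\alpha$ mirror images; all notions above are reflection invariant. Let $B_k^r,B_k^l$ be the first $n_k$ units on each side, $J_0=G_0$ and $J_k=B^l_k\cup\{-\alpha\}\cup G_0\cup\{\beta\}\cup B^r_k$ for $k\ge1$.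

Let $\mathcal G$ be the event that: $0$ is no barrier; $\zeta/p\le M_1,M_2\le C_0/p$; $|G_0|\ge400\theta/p$; $B_k^r$ and $B_k^l$ are $k$-good for all $k\ge1$; $\chi_{G_0}(e^{\varepsilon|G_0|})\le\varepsilon|G_0|$; $t(G_0)\ge\frac A2|G_0|$, $t([0,M_2])\ge\frac A2M_2$, $t([-M_1,0])\ge\frac A2M_1$.

Here $M_1,M_2$ are independent geometric variables. As $|G_0|<L$ forces both $M_1<L$ and $M_2<L$, we have $P(|G_0|<400\theta/p)\le(400\theta+p)^2\le(401\theta)^2$ for $p\le\theta$. Moreover goodness of the side blocks is required only from level $1$ on, where the failure probabilities are $\pi_k=O(\theta^2)$, and not at level $0$, where it is $O(\theta)$. With SP and Lemma 6 for intervals of length $\ge\zeta/p$,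
$$P(\mathcal G^c)\le2\zeta+2e^{-C_0}+(401\theta)^2+2\sum_{k\ge1}\pi_k+o(1)\le C\theta^2+o(1)\quad(p\to0),$$
with $C$ absolute. Below, $o(1)$ in bounds for conditional probabilities given an environment in $\mathcal G$ is uniform over such environments.

**Step 5: from survival in $\mathsf E$ to both ends of $G_0$.** We show that the infection reaches both ends of $G_0$. Let $\sigma=\varepsilon|G_0|$. As $|G_0|\le3C_0/p$, $\Delta:=e^{3\sigma}\le e^{9\varepsilon C_0/p}$, where $9\varepsilon C_0<A\zeta/4$; put $v=2\Delta$. Also $\sigma\ge\varepsilon\zeta/p\to\infty$. By Lemma 4(a) and (3), on $\mathcal G$ with conditional probability $1-o(1)$: LR and RL crossings of $G_0$ exist in $[0,\Delta]$ and in $[\Delta,2\Delta]$, and vertical paths exist in $[0,M_2]\times[0,2\Delta]$ and in $[-M_1,0]\times[0,2\Delta]$. (The latter fail with probability at most $2\Delta e^{-A\zeta/(2p)}\le 2e^{-A\zeta/(4p)}$ each.)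

Assume this, and that the process on $\mathbb Z$ from $\{0\}$ in the underlying $\mathsf E$-environment survives. The process on $G_0$ from $\{0\}$ is the same in both environments, and it agrees with the process on $\mathbb Z$ until the latter leaves $G_0$, which requires hitting an end of $G_0$ first. So the process on $G_0$ is alive at time $\Delta$, or it has hit an end of $G_0$ by time $\Delta$. In the first case there is a vertical path from $(0,0)$ through $[0,\Delta]$; by (P1) it meets an LR and an RL crossing, and both ends are hit by time $\Delta$. In the second case, say the right end is hit. The path to it, after its last visit to $0$, is an LR crossing of $[0,M_2]$ in $[0,\Delta]$, so it meets the vertical path there. This vertical path leads through $[\Delta,2\Delta]$, where by (P1) it meets LR and RL crossings of $G_0$. Again both ends are hit by time $v$. So with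
$$\mathcal A=\{\text{the process on }G_0\text{ from }\{0\}\text{ hits both ends by time }v\},$$
$P(\mathcal A\cap\mathcal G)\ge\rho_{\mathsf E}(\lambda)-P(\mathcal G^c)-o(1)$.

**Step 6: growth past the barriers.** We apply Lemma 3. Let $\sigma_k=2s_{k+1}+4w$, $u_{-1}=v$, $u_k=2e^{3\sigma_k}$ for $k\ge0$. On $\mathcal G$, for $p$ small, $\chi_{J_{k+1}}(e^{\sigma_k})\le\sigma_k$: two good blocks cost at most $s_{k+1}$ each, two barriers at most $1.2w$ each, and $G_0$ at most $\varepsilon|G_0|\le3\varepsilon C_0/p\le w/2$. The total is at most $2s_{k+1}+2.9w$, and the times $2e^{s_{k+1}}+4/\lambda+e^{w/2}$ add up to at most $e^{\sigma_k}$.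

Here $s_1=6\cdot2w+4w=16w$, so $3\sigma_0=108w$. For $k\ge1$, Lemma 7(i) gives $s_k\le0.01n_kw$, so $s_{k+1}=6s_k+4n_kw\le4.06n_kw$, and since $n_k\ge2000$, $3\sigma_k\le24.36n_kw+12w\le25n_kw$. Also $u_k-u_{k-1}\ge e^{3\sigma_k}$: for $k\ge1$ because $s_{k+1}\ge6s_k$, and for $k=0$ because $v\le2e^{9\varepsilon C_0/p}\le2e^{9w/8}$.

On $\mathcal G$: $t(J_0)=t(G_0)\ge\frac A2\cdot\frac{400\theta}p=200w$, and $t(J_k)\ge t(B^r_k)\ge Q_k\ge n_kQ_0/2=200n_kw$ for $k\ge1$. By (3) and Lemma 4(a) the failure probabilities are at most $2e^{108w-200w}$ for $\mathcal V_0$, $2e^{25n_kw-200n_kw}$ for $\mathcal V_k$ ($k\ge1$), and $2\exp(1-e^{\sigma_k})$ for $\mathcal H_k$. Their sum tends to $0$ as $p\to0$. By Lemma 3 the process in the environment of law $\mathsf E^{(p)}$ survives on $\mathcal A\cap\bigcap_k(\mathcal V_k\cap\mathcal H_k)$. Hence $\rho_{\mathsf E^{(p)}}\ge\rho_{\mathsf E}-C\theta^2-o(1)$, and (iii) holds for $p$ small with $C_*=C+1$. $\square$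

## 10. How a barrier family lowers the exponent

We need an event on which a barrier is inert. For a barrier $x$ and a window $[j,j+1]$ let $F_x^{(j)}$ be the event: for the starting time $j$, and for the time of each arrow *into* $x$ in the window, the first later mark among deaths at $x$ and arrows *out of* $x$ is a death occurring before time $j+1$. On $F_x^{(j)}$, $x$ transmits no infection in the window and is healthy at its end. It is a decreasing event and depends only on marks in the window. *Example:* if there is no arrow into $x$ in the window, $F_x^{(j)}$ just says that a death occurs in the window and precedes all arrows out of $x$. With $C_\lambda=4\lambda^2+4\lambda+1$,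
$$P\big((F_x^{(j)})^c\big)\le C_\lambda e^{-w}.\tag{12}$$
Indeed, write $\delta=e^w$. At the starting time the condition fails with probability at most $\frac{2\lambda}{\delta+2\lambda}+e^{-\delta}\le(2\lambda+1)/\delta$. Arrows into $x$ arrive at rate $2\lambda$, independently of deaths and arrows out of $x$. For one at time $s$ the condition fails with probability at most $2\lambda/\delta+e^{-\delta(j+1-s)}$, so the expected number of failing ones is at most $2\lambda(2\lambda/\delta+1/\delta)$.

**Proposition 12.** Let $A=A_{\mathsf E}(\lambda)>0$, $b>0$. Then $\limsup_{p\to0}A_{\mathsf E^{(p)}}(\lambda)\le Ae^{-b/A}$.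

*Proof.* Consider $I_M$ in the environment $\mathsf E^{(p)}$, cut into units as in Section 9 and an incomplete last gap of length $\ell'=o(M)$. Suppose that all complete gaps, from full and in isolation, are dead by time $e^w$; that all $F_x^{(j)}$, $0\le j\le e^w$, occur for the barriers; and that in the last gap every site has a death and there are no arrows during $[0,1]$. Then barriers transmit nothing, so gaps evolve in isolation, and at time $\lfloor e^w\rfloor+1\le e^w+1$ everything is healthy. All these events are decreasing. By FKG, (12), and $(1-C_\lambda e^{-w})^{e^w+2}\ge e^{-4C_\lambda}$ for $p$ small,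
$$\Lambda_{I_M}(e^w+1)\le\sum_{U\subset I_M}\big(\Lambda_G(e^w)+4C_\lambda\big)+K_0\ell',\qquad\Lambda_\emptyset:=0 .$$
Divide by $M$; by (7) for $\mathsf E^{(p)}$ and the law of large numbers (about $pM$ units), $A_{\mathsf E^{(p)}}\le p\,(E\Lambda_G(e^w)+4C_\lambda)$.

Fix $s_0\ge1$. By (3) with $j=\lfloor e^w/s_0\rfloor$, for $p$ small $\Lambda_G(e^w)\le\log2+(\Lambda_G(s_0)-w+\log s_0+1)^+$. By (7) for $\mathsf E$, for each $\varepsilon>0$ there is $C_\varepsilon$ with $E|\Lambda_\ell(s_0)-a_{s_0}\ell|\le\varepsilon\ell+C_\varepsilon$ for all $\ell\ge0$. As $p\to0$, $p\ell\to X\sim\mathrm{Exp}(1)$ in law with uniform integrability, and $pw=b$. So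
$$\limsup_{p\to0}A_{\mathsf E^{(p)}}\le E(a_{s_0}X-b)^++\varepsilon=a_{s_0}e^{-b/a_{s_0}}+\varepsilon .$$
Let $\varepsilon\to0$, then $s_0\to\infty$, so $a_{s_0}\to A$. $\square$

## 11. When a barrier family kills the process

**Proposition 13.** Let $b>0$ and $A_{\mathsf E}(\lambda)\le b/2$. Then for all small $p$ the contact process with environment law $\mathsf E^{(p)}$ and parameter $\lambda$ dies out a.s.

*Proof.* **Step 1: nonadjacent barriers.** To have independence we thin the barriers. Designate the first barrier $x\ge1$, then the first barrier $\ge x+2$, and so on, and symmetrically to the left. Lower $\delta$ at all other barriers to its underlying $\mathsf E$-value; this only helps the infection. Let gap $0$ contain site $0$, let gaps $\pm1,\pm2,\dots$ be the following ones, and $b_i$ the barrier between gaps $i$ and $i+1$. All gaps are nonempty. Gaps $G_i$ with $i\ne0$ have i.i.d. lengths, one plus a geometric variable, with mean $1/p$, and the environment in the gaps is i.i.d. of law $\mathsf E$. Choose an integer $s_0\ge1$ with $a_{s_0}\le A+b/8\le5b/8$. Put $q_i=q_{G_i}(s_0)$,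 $d_i=-\log q_i$. As $E\Lambda_m(s_0)\le a_{s_0}m$, $Ed_i\le a_{s_0}/p\le\frac58w$ for $i\ne0$.

**Step 2: a coarse process.** We dominate the infection by a process on gaps. Use windows $[js_0,(j+1)s_0]$. Barrier $b_i$ *fails* in window $j$ if $F_{b_i}$ does not occur in some unit subwindow. By (12) this has a probability $\varepsilon'\le\varepsilon:=s_0C_\lambda e^{-w}$, the same for all $i,j$. Let $\mathcal E_{i,j}$: gap $i$, full at time $js_0$ and isolated, is empty at time $(j+1)s_0$ (probability $q_i$). For a fixed environment all these events are independent, because different barriers use different edges. Let $\eta_0=\mathbf 1_{\{0\}}$, and let $\eta_{j+1}(i)=1$ if and only if either $\eta_j(i)=1$ and ($\mathcal E_{i,j}$ does not occur or an adjacent barrier fails), or some $i'\ne i$ has $\eta_j(i')=1$ with all barriers between $i'$ and $i$ failing. A gap with $\eta_j(i)=1$ is *active* at $j$. *Example:* from one active gap $0$ with no failing barrier nearby, $\eta_1$ is empty if $\mathcal E_{0,0}$ occurs, and $\mathbf 1_{\{0\}}$ otherwise.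

*Claim.* At time $js_0$ every gap containing infection is active, and an infected barrier has both adjacent gaps active.

This holds for $j=0$. Assume it for $j$. Let $\tilde{\mathcal A}$ be the set of gaps that are active at $j$ or connected to such a gap through failing barriers. During window $j$, infections occur only in gaps of $\tilde{\mathcal A}$ and in barriers adjacent to them. To see this, consider the first infection of another gap. It comes from an infected, hence failing, adjacent barrier. If this barrier was infected at time $js_0$, the gap is active by the claim. Otherwise it was infected from a gap in $\tilde{\mathcal A}$ on its other side, and the gap is connected to it through a failing barrier. In both cases the gap is in $\tilde{\mathcal A}$, a contradiction. At the end of the window an infected barrier must have failed, and it is adjacent to a gap in $\tilde{\mathcal A}$; by the update rule both adjacent gaps are active at $j+1$. Finally, a gap in $\tilde{\mathcal A}$ that is not active at $j+1$ was active at $j$, its adjacent barriers do not fail, so it receives no infection,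 and $\mathcal E_{i,j}$ occurs. So it is empty at the end of the window. This proves the claim for $j+1$.

**Step 3: the right edge.** We compare with a one-dimensional chain. Let $r_j=\max\{i:\eta_j(i)=1\}$. Let $X_0=0$. Given $X_j=x$: if exactly the $m\ge1$ consecutive barriers $b_x,\dots,b_{x+m-1}$ fail in window $j$ ($b_{x+m}$ not), put $X_{j+1}=x+m$. If $b_x$ does not fail, put $X_{j+1}=x-1$ if $x\ge1$, $\mathcal E_{x,j}$ occurs and $b_{x-1}$ does not fail, and $X_{j+1}=x$ otherwise. Then $r_j\le X_j$ for all $j$: a gap $i>x$ becomes active only if $b_x,\dots,b_{i-1}$ all fail; and if $X$ steps to $x-1$, gap $x$ cannot be active at $j+1$, since it empties, its barriers do not fail, and a source further left would need $b_{x-1}$ to fail. The jump $x\to x+m$ has probability at most $\varepsilon^m$; the step $x\to x-1$ ($x\ge1$) has probability at least $q_x':=(1-\varepsilon)^2q_x$. Write $4\varepsilon/q_i'=e^{d_i-w+C''}$; then $C''\le\log(4s_0C_\lambda)+1$ for small $p$. For $p$ small, $E(d_i-w+C'')\le-\frac38w+C''\le-w/4$ for $i\ne0$, and $\varepsilon\le\frac14$. Fix such a $p$.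

**Step 4: leaving $[-n,n]$ takes long.** Let $h(0)=0$ and $h(x)-h(x-1)=\psi_x$ for $x\ge1$, where $\psi_1=1$, $\psi_{x+1}=\frac{q_x'}{4\varepsilon}\psi_x$. As $q'_x\le1$, $\psi_{x+l}\le(4\varepsilon)^{-(l-1)}\psi_{x+1}$. So
$$\sum_{m\ge1}\varepsilon^m(h(x+m)-h(x))=\frac1{1-\varepsilon}\sum_{l\ge1}\varepsilon^l\psi_{x+l}\le2\sum_{l\ge1}\varepsilon^l\psi_{x+l}\le\tfrac83\varepsilon\psi_{x+1}.$$
For $x\ge1$ this is $\frac23q_x'\psi_x\le q_x'\psi_x$, which is at most the mean loss by down-steps; for $x=0$ it is $\frac83\varepsilon$. So $h(X_j)+\frac83\varepsilon(J-j)$, $0\le j\le J$, is a nonnegative supermartingale, and by the maximal inequality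
$$P(X\text{ exceeds }n\text{ by step }J)\le\frac{8\varepsilon J}{3h(n+1)} .$$
By the law of large numbers $h(n+1)\ge\psi_{n+1}=\exp\sum_{i=1}^n(w-C''-d_i)\ge e^{nw/5}$ for large $n$, a.s. With $J=\lfloor e^{nw/10}\rfloor$ the bound tends to $0$. The left edge is symmetric.

**Step 5: extinction inside $[-n,n]$ is faster.** Consider the coarse process confined to gaps $-n,\dots,n$ (sources only there, the same rule), started from all active. As in Step 3, its right edge is dominated by a chain $X$ on $\{-n-1,\dots,n\}$, started at $n$, absorbed at $-n-1$, with up-jumps truncated at $n$ and down-steps possible from all $x\ge-n$. Let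
$$v_k=\frac1{q_k'}\Big(1+2\sum_{l\ge1}\varepsilon^lv_{k+l}\Big)\ (-n\le k\le n),\quad v_k=0\ (k>n),\qquad V(x)=\sum_{k=-n}^xv_k .$$
As in Step 4, $E[V(X_1)-V(x)\mid X_0=x]\le2\sum_{l\ge1}\varepsilon^lv_{x+l}-q_x'v_x=-1$. So the mean absorption time is at most $V(n)$.

To bound $V(n)$, let $W_k=\sum_{m=k}^n\prod_{i=k+1}^m\frac{4\varepsilon}{q_i'}$, so $W_n=1$ and $W_k=1+\frac{4\varepsilon}{q'_{k+1}}W_{k+1}$ for $k<n$. Then $v_k\le W_k/q_k'$ by downward induction. For $k=n$ there is equality. For $k<n$: since $W_{i+1}/q_{i+1}'\le W_i/(4\varepsilon)\le(4\varepsilon)^{-1}W_i/q_i'$,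
$$2\sum_{l\ge1}\varepsilon^lv_{k+l}\le2\sum_{l=1}^{n-k}\varepsilon^l\frac{W_{k+l}}{q'_{k+l}}\le\frac83\varepsilon\frac{W_{k+1}}{q'_{k+1}}=\frac23(W_k-1)\le W_k-1 ,$$
so $v_k\le W_k/q'_k$. Therefore
$$V(n)\le\sum_{k=-n}^n\frac{W_k}{q_k'}=\frac1{4\varepsilon}\sum_{-n\le k\le m\le n}\ \prod_{i=k}^m\frac{4\varepsilon}{q_i'}\le\frac{(2n+1)^2}{4\varepsilon}\max_{-n\le k\le m\le n}\exp\sum_{i=k}^m(d_i-w+C'').$$
By the law of large numbers and the negative drift, all these partial sums are at most $o(n)$ a.s. (the single term $d_0$ is a finite constant). So $V(n)\le e^{o(n)}$, and by Markov's inequality the confined process dies within $J=\lfloor e^{nw/10}\rfloor$ steps with probability tending to $1$.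

**Step 6: conclusion.** The update rule is monotone, so as long as $\eta$ has not left $[-n,n]$, it is dominated by the confined process. Given the environment, the probability that $\eta$ is alive at step $J$ is at most the sum of the exit probability and of the probability that the confined process lives beyond $J$, and this sum tends to $0$ as $n\to\infty$. So $\eta$ dies out with probability $1$, and with it, by the claim, the contact process. $\square$

## 12. Alternating reduction and killing: proof of Theorem 1

By Lemma 9, and since $A_{\mathsf E_0}(\lambda)<\infty$ by (4) while $A_{\mathsf E_0}(\lambda)\to\infty$ as $\lambda\to\infty$, choose $\gamma^-<\gamma^+$ with $\mathrm{SP}(\mathsf E_0,\gamma^-)$, $A_{\mathsf E_0}(\gamma^-)>0$, $A_{\mathsf E_0}(\gamma^+)\ge200A_{\mathsf E_0}(\gamma^-)$ and $\rho_0:=\rho_{\mathsf E_0}(\gamma^-)>0$. Let $0<\epsilon\le\rho_0/2$. We construct laws $\mathsf E_{m+1}=\mathsf E_m^{(p_{m+1})}$, with barriers of *type* $m+1$ and $w_{m+1}=b_{m+1}/p_{m+1}$, on one probability space. Always $p_m\le4^{-m}$, and $e^{w_m}$ is at least the maximum of all earlier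 values; so the environment $\delta_m(x)$ of law $\mathsf E_m$ is nondecreasing in $m$. The types are added in blocks $k=1,2,\dots$.

**Input of block $k$.** The current law $\mathsf E$ and points $\gamma^-<\gamma^+$ satisfy
$$\mathrm{SP}(\mathsf E,\gamma^-),\qquad x_0:=A_{\mathsf E}(\gamma^-)>0,\qquad A_{\mathsf E}(\gamma^+)\ge200x_0.\tag{13}$$
Choose $K\ge\max(200,2/\theta_0)$ with $4C_*/K^2\le2^{-k-1}\epsilon$, and put $x_1=x_0/(1600K)$. Then choose $\theta\le\theta_0$ with $4C_*\theta\log(1600K)\le2^{-k-1}\epsilon$.

**Step 1: reduction.** This lowers $A(\gamma^-)$ by the factor $1600K$ without hurting $\gamma^+$. Repeat, until $A(\gamma^-)\le x_1$: add barriers with $b=\theta A(\gamma^-)$ ($A$ of the current law), with $p$ so small that Proposition 11 holds at $\gamma^-$ and at $\gamma^+$ (note $b\le\theta_0A(\gamma^-)\le\theta_0A(\gamma^+)$, and SP passes from $\gamma^-$ to $\gamma^+$), and that $A_{\text{new}}(\gamma^-)\le(1-\theta/2)A(\gamma^-)$. The latter is possible by Proposition 12, as $e^{-\theta}\le1-\theta+\theta^2/2<1-\theta/2$. Then: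

* SP at $\gamma^-$ persists, and $A(\gamma^-)>0$ persists, since $A_{\text{new}}(\gamma^-)\ge(1-50\theta)A(\gamma^-)$ and $50\theta<1$.
* There are at most $\frac4\theta\log(1600K)$ steps, so $\rho(\gamma^-)$ decreases in total by at most $C_*\theta^2\cdot\frac4\theta\log(1600K)\le2^{-k-1}\epsilon$.
* $\sum b\le\theta x_0\sum_j(1-\theta/2)^j=2x_0$, so at the end $A(\gamma^+)\ge200x_0-50\cdot2x_0=100x_0$.

**Step 2: new points.** Now we halve the window. By Lemma 10 the current $A$ is continuous on $[\gamma^-,\gamma^+]$, with $A(\gamma^-)\le x_1$ and $A(\gamma^+)\ge100x_0=400^2Kx_1$. Choose $\gamma^-<g_0<g_1<g_2\le\gamma^+$ with $A(g_i)=400^iKx_1$, and $i\in\{0,1\}$ with $g_{i+1}-g_i\le\frac12(\gamma^+-\gamma^-)$.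

**Step 3: kill.** This makes $\gamma^-$ subcritical for good. Add barriers with $b=2x_1\le\frac2KA(g_i)\le\theta_0A(g_i)$, with $p$ so small that Proposition 11 holds at $g_i$ and $g_{i+1}$, and that by Proposition 13 (as $A(\gamma^-)\le x_1=b/2$) the process with the new law dies out at $\lambda=\gamma^-$. For the new exponent $A'$,
$$A'(g_i)\ge A(g_i)-100x_1\ge(K-100)x_1>0,$$
$$A'(g_{i+1})\ge400A(g_i)-100x_1\ge200A(g_i)\ge200A'(g_i).$$
SP holds at $g_i$. Before the kill $\rho(g_i)\ge\rho(\gamma^-)$; the kill decreases $\rho(g_i)$ by at most $C_*(2/K)^2\le2^{-k-1}\epsilon$. So (13) holds for the new law and $(\gamma^-,\gamma^+):=(g_i,g_{i+1})$. Go to block $k+1$.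

**Step 4: the limit law.** Let $\gamma_k^\pm$ be the points at the start of block $k$. Then $\gamma_k^-$ is strictly increasing, $\gamma_k^+$ is nonincreasing, and $\gamma_k^+-\gamma_k^-\to0$. Let $\lambda^*=\lim_k\gamma_k^\pm$. Since $\sum p_m<\infty$, a.s. each site carries finitely many barrier types. So $\delta_\infty(x)=\lim_m\delta_m(x)<\infty$, and $(\delta_\infty(x))_x$ is i.i.d. with values in $[1,\infty)$.

**Step 5: extinction for $\lambda<\lambda^*$.** There is $k$ with $\lambda<\gamma_k^-$. With the law at the end of block $k$ the process dies out at $\gamma_k^-$, hence at $\lambda$. As $\delta_\infty\ge\delta_m$, it also dies out in $\delta_\infty$, a.s. Thus $\lambda_c(\delta_\infty)\ge\lambda^*>0$.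

**Step 6: survival at $\lambda^*$.** Survival must be transferred to the limit law through finite-range events. At each stage $m$ let $c_m\le\lambda^*$ be the current left point. The losses in block $k$ sum to at most $2^{-k}\epsilon$, and moving the left point up does not decrease $\rho$. So $\rho_{\mathsf E_m}(\lambda^*)\ge\rho_{\mathsf E_m}(c_m)\ge\rho_0-\epsilon\ge\rho_0/2$ for all $m$. Let $\mathcal R_n$ be the event that the infection from $0$ reaches $\{-n,n\}$; it depends only on $\delta$ in $(-n,n)$. The process on a finite interval dies out a.s., so survival implies $\mathcal R_n$ a.s. Hence in $\mathsf E_n$ at $\lambda^*$, $P(\mathcal R_n)\ge\rho_0-\epsilon$. The environments $\delta_n$ and $\delta_\infty$ agree on $(-n,n)$ unless a barrier of type $m>n$ lies there, so in $\delta_\infty$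
$$P(\mathcal R_n)\ge\rho_0-\epsilon-(2n+1)\sum_{m>n}4^{-m}.$$
As $\mathcal R_n$ is decreasing in $n$, $P(\bigcap_n\mathcal R_n)\ge\rho_0-\epsilon>0$. On $\bigcap_n\mathcal R_n$ infinitely many sites get infected. By any finite time only finitely many sites have been infected: births occur at total rate at most $2\lambda^*|\xi_t|$, so there is no explosion. Hence the process survives on this event. So at $\lambda^*$ it survives with annealed probability at least $\rho_0-\epsilon>0$, and by the $0$–$1$ law for a.e. environment. With Step 5, $\lambda_c(\delta_\infty)=\lambda^*\in(0,\infty)$ a.s., and the process survives at $\lambda_c$. This proves Theorem 1. $\blacksquare$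

## 13. Jump size, integrability, and a prescribed critical value: proof of Theorem 2

We may take $\varepsilon<1$.

**Step 1: size of the jump.** By Lemma 9(b) choose the initial $\gamma^-$ so large that $\rho_0\ge1-\varepsilon/2$, and take $\epsilon=\min(\varepsilon/2,\rho_0/2)$. Section 12 gives annealed survival probability at least $\rho_0-\epsilon\ge1-\varepsilon$ at $\lambda_c$.

**Step 2: integrability.** Since $\log\delta_\infty(x)\le\sum_mw_m\mathbf 1\{x\text{ is a barrier of type }m\}$, $E\log\delta_\infty(x)\le\sum_mp_mw_m=\sum_mb_m$. In one block the sum of the $b$'s is at most $2x_0+2x_1\le4x_0$. The $x_0$ of the next block is $A'(g_i)\le A(g_i)\le400Kx_1=x_0/4$. So $\sum_mb_m$ is bounded by a convergent geometric series.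

**Step 3: the critical value.** Multiplying all $\delta(x)$ and $\lambda$ by one constant is a change of time. So if the constructed law has critical value $\hat\lambda$, then the law of $(\lambda^*/\hat\lambda)\,\delta_\infty$ has critical value exactly $\lambda^*$, is bounded below by $\lambda^*/\hat\lambda>0$, has $E\log^+\delta(0)<\infty$, and has the same survival probability at criticality. $\blacksquare$
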